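\title{Collision local time of transient random walks: kernels without a gap between the quenched and annealed critical values}

\begin{abstract}
Let $V$ be the collision local time of two independent copies $S,S'$ of a symmetric random walk on $\mathbb Z^d$ whose return probabilities decay like $n^{-\alpha+o(1)}$ with $\alpha>1$. The annealed critical value $z_2$ is the threshold for $E[z^V]<\infty$, and the quenched critical value $z_1$ is the threshold for $E[z^V\mid S]<\infty$ almost surely. It is known that $z_2<z_1$ for strongly transient walks, and it was conjectured that the gap persists for all transient walks. We disprove this: for the kernel on $\mathbb Z$ with characteristic function $1-(|\theta|/\pi)^{1/\alpha}$ and $1<\alpha\le 1+\frac1{3000}$, and for similar kernels on $\mathbb Z^2$, the two critical values coincide, in discrete and in continuous time. In the other direction, the gap is present whenever $\frac32<\alpha\le2$. The first result rests on a second moment bound at the annealed critical point, the second on fractional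 moments and a change of measure.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $p(\cdot,\cdot)$ be a random walk transition kernel on $\mathbb Z^d$, $d\ge1$, with $p(x,y)=p(0,y-x)$. We write $p(x)=p(0,x)$ and $p^n(x)$ for the $n$-step transition probability from $0$ to $x$, and $\mathbb N=\{1,2,\dots\}$. The standing assumption is
\begin{equation}\label{eq:alpha}
p \text{ is irreducible and symmetric, and }\ \lim_{n\to\infty}\frac{\log p^{2n}(0)}{\log(2n)}=-\alpha\ \text{ for some }\alpha\in(1,\infty).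
\end{equation}
The kernel is \emph{transient} if $G(0):=\sum_{n\ge0}p^n(0)<\infty$ and \emph{strongly transient} if $\sum_{n\ge1}n\,p^n(0)<\infty$. Under \eqref{eq:alpha} these properties are almost decided by $\alpha$. Lemma~\ref{lem:sup} below gives $p^n(0)\le C_\zeta (1+n)^{-\alpha+\zeta}$ for every small $\zeta>0$, so $p$ is always transient, and it is strongly transient if $\alpha>2$. If $\alpha<2$, then $p^{2n}(0)\ge(2n)^{-2}$ for large $n$, so $p$ is not strongly transient.

Let $S=(S_k)_{k\ge0}$ and $S'=(S'_k)_{k\ge0}$ be independent random walks started at $0$ with kernel $p$, and let $V=\sum_{k\ge1}1_{\{S_k=S'_k\}}$ be their \emph{collision local time}. The \emph{quenched} and \emph{annealed} critical values are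
\[
z_1=\sup\{z\ge1:\ E[z^V\mid S]<\infty\ \ S\text{-a.s.}\},\qquad z_2=\sup\{z\ge1:\ E[z^V]<\infty\}.
\]
In continuous time, let $\tilde S,\tilde S'$ be independent walks started at $0$ that make steps at rate $1$ according to $p$, let $\tilde V=\int_0^\infty1_{\{\tilde S_t=\tilde S'_t\}}\,dt$, and define $\tilde z_1,\tilde z_2$ by the same formulas with $\tilde V,\tilde S$ in place of $V,S$.

If $E[z^V]<\infty$ then $E[z^V\mid S]<\infty$ a.s., so $z_2\le z_1$ and $\tilde z_2\le\tilde z_1$. A gap $z_2<z_1$ means that for $z$ between the two values the random variable $E[z^V\mid S]$ is finite but has infinite mean: the divergence of $E[z^V]$ is produced by rare trajectories of $S$ that are unusually easy to follow. Equality means that a typical trajectory already offers as many collisions, on the exponential scale, as the average over all trajectories.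

It is proved in \cite[Theorems 1.2 and 1.5]{CLT} that under \eqref{eq:alpha}, if $p$ is strongly transient, then $1<z_2<z_1<\infty$ and $0<\tilde z_2<\tilde z_1<\infty$. For the boundary case $\alpha=1$, which \eqref{eq:alpha} excludes, \cite{CLT} proves that $z_1=z_2$. Conjecture 1.6 of \cite{CLT} states that the gaps are present in between:
\begin{quote}
\emph{For every $p$ satisfying \eqref{eq:alpha} that is transient but not strongly transient, $z_2<z_1$ and $\tilde z_2<\tilde z_1$.}
\end{quote}
We show that this is false for $\alpha$ close to $1$ and true for $\alpha>\frac32$.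

\begin{theorem}\label{thm:A}
Let $1<\alpha\le1+\frac1{3000}$, $\gamma=1/\alpha$, and let $p$ be the kernel on $\mathbb Z$ with characteristic function
\[
\varphi(\theta)=\sum_xp(x)e^{i\theta x}=1-(|\theta|/\pi)^\gamma,\qquad|\theta|\le\pi .
\]
Then $p$ satisfies \eqref{eq:alpha} with this $\alpha$, is transient but not strongly transient, and $z_1=z_2$, $\tilde z_1=\tilde z_2$. On $\mathbb Z^2$ there are kernels with all these properties for every $\alpha\in(1,1+\epsilon_2]$, for some $\epsilon_2>0$.
\end{theorem}

\begin{theorem}\label{thm:B}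
Let $p$ satisfy \eqref{eq:alpha} with $\frac32<\alpha\le2$. Then $z_2<z_1$ and $\tilde z_2<\tilde z_1$.
\end{theorem}

\begin{corollary}\label{cor:C}
The conjectured statement holds for $d\ge4$. It holds for $d=3$ if $\alpha>\frac32$ (in $d=3$ always $\alpha\ge\frac32$). It fails for $d=1$ and for $d=2$.
\end{corollary}

We do not decide which kernels with $\alpha$ between the range of Theorem~\ref{thm:A} and $\frac32$ (inclusive) have a gap.

Section~\ref{sec:expansion} expands $E[z^V\mid S]$ over collision times, which turns it into a renewal process with random weights, and shows on two intervals of time why these weights can decorrelate. Sections~\ref{sec:kernels}--\ref{sec:proofA} prove Theorem~\ref{thm:A}: the kernels, the second moment bound, and the passage from that bound to $z_1=z_2$. Section~\ref{sec:proofB} proves Theorem~\ref{thm:B} and can be read directly after Section~\ref{sec:expansion}. Section~\ref{sec:dim} proves the corollary.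

\section{Collision times as a renewal process}\label{sec:expansion}

\subsection{One notation for both time settings}

Let $m$ be normalized Lebesgue measure on the torus $(-\pi,\pi]^d$ and $\varphi(\theta)=\sum_xp(x)e^{i\theta\cdot x}$, which is real and even because $p$ is symmetric. We treat the two time settings together and drop the tildes:
\begin{itemize}
\item discrete time: $\mathbb T=\mathbb N$, $\mu$ is counting measure on $\mathbb T$, $\chi=\varphi$, $\beta=z-1$, and $p_t=p^t$;
\item continuous time: $\mathbb T=(0,\infty)$, $\mu$ is Lebesgue measure on $\mathbb T$, $\chi=e^{-(1-\varphi)}$, $\beta=\log z$, and $p_t=\sum_{n\ge0}e^{-t}\frac{t^n}{n!}\,p^n$.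
\end{itemize}
In both cases $S$ has independent increments with $E[e^{i\theta\cdot(S_{s+t}-S_s)}]=\chi(\theta)^t$, and by Fourier inversion and symmetry
\begin{equation}\label{eq:fourier}
p_t(x)=\int\chi(\theta)^te^{i\theta\cdot x}\,dm(\theta),\qquad a_t:=p_t(0)=\int\chi^t\,dm .
\end{equation}

\begin{lemma}\label{lem:sup}
Assume \eqref{eq:alpha}. For every $\zeta\in(0,1)$ there is $C_\zeta$ such that $\sup_xp_t(x)\le C_\zeta(1+t)^{-\alpha+\zeta}$ for all $t\in\mathbb T$, in both time settings.
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality and symmetry, $p^{2k}(x)=\sum_yp^k(y)p^k(x-y)\le\sum_yp^k(y)^2=p^{2k}(0)$, and then $p^{2k+1}(x)=\sum_yp(y)p^{2k}(x-y)\le p^{2k}(0)$. By \eqref{eq:alpha}, $p^{2k}(0)\le(2k)^{-\alpha+\zeta}$ for large $k$, which gives the discrete case. In continuous time let $N_t$ be the Poisson number of steps up to time $t$. Then $p_t(x)\le P(N_t<t/2)+\sup_{n\ge t/2}p^n(x)$, and $P(N_t<t/2)\le e^{t/2}E[e^{-N_t}]=e^{-(1/2-1/e)t}$.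
\end{proof}

\subsection{The expansion}

For times $t_0<t_1<\dots<t_k$ put
\[
\Pi(t_0,\dots,t_k)=\prod_{i=1}^kp_{t_i-t_{i-1}}(S_{t_i}-S_{t_{i-1}}).
\]
By the Markov property of $S'$, this is the conditional probability, given $S$ and a collision at time $t_0$, of collisions at all the times $t_1,\dots,t_k$. We call the intervals $(t_{i-1},t_i]$ \emph{words}. In discrete time $z^V=\prod_{t\ge1}(1+\beta1_{\{S_t=S'_t\}})$ is the sum of $\beta^{|A|}$ over finite sets $A$ of collision times. In continuous time $z^V=\sum_k\beta^kV^k/k!$ and $V^k/k!=\int_{t_1<\dots<t_k}\prod_i1_{\{S_{t_i}=S'_{t_i}\}}\,dt$. All terms are nonnegative, so in both cases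
\begin{equation}\label{eq:expansion}
E[z^V\mid S]=1+\sum_{k\ge1}\beta^k\int_{0<t_1<\dots<t_k}\Pi(0,t_1,\dots,t_k)\,\mu(dt_1)\cdots\mu(dt_k).
\end{equation}
By symmetry $E[p_t(S_t)]=\sum_xp_t(x)^2=a_{2t}$, and the factors of $\Pi$ are independent, so
\begin{equation}\label{eq:meanPi}
E[\Pi(t_0,\dots,t_k)]=\prod_{i=1}^ka_{2(t_i-t_{i-1})}
\qquad\text{and}\qquad
E[z^V]=\sum_{k\ge0}\Big(\beta\int a_{2t}\,\mu(dt)\Big)^k .
\end{equation}
The integral is finite by Lemma~\ref{lem:sup}. Hence the annealed critical value corresponds to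
\[
\beta_*=\Big(\int a_{2t}\,\mu(dt)\Big)^{-1},
\]
that is, $z_2=1+\beta_*$ and $\log\tilde z_2=\beta_*$. In continuous time $\int_0^\infty a_s\,ds=\sum_np^n(0)\int_0^\infty e^{-s}\frac{s^n}{n!}\,ds=G(0)$, so $\beta_*=2/G(0)$.

At $\beta=\beta_*$ the measure $K(dt)=\beta_*a_{2t}\,\mu(dt)$ is a probability law on $\mathbb T$. By \eqref{eq:meanPi}, the average of the $k$-th term of \eqref{eq:expansion} is then the total mass of the law of the first $k$ points of a renewal process with step law $K$, that is, of the partial sums $T_1<T_2<\cdots$ of i.i.d.\ variables with law $K$. In the quenched sum each step carries in addition the random weight $p_t(S_{s+t}-S_s)/a_{2t}$, which has mean $1$. The question is whether these weights shift the critical point.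

\subsection{For and against a gap}\label{sec:heur}

There is a simple reason to expect a gap. In discrete time fix $n$ and keep in \eqref{eq:expansion} only the configurations $0,n,2n,\dots,kn$. Then $\Pi$ is a product of $k$ i.i.d.\ factors. Its mean is $a_{2n}^k$, while by the law of large numbers its typical size is $\exp(kE\log p_n(S_n)+o(k))$, which by Jensen's inequality is exponentially smaller unless $p_n(S_n)$ is a.s.\ constant. A rigid family of collision times therefore sees a gap. But \eqref{eq:expansion} sums over all configurations, and the sum averages the weights if different configurations have nearly independent weights. The smallest case, one word in each of two configurations, shows when this happens.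

\begin{example}[two words]\label{ex:two}
Suppose $\chi\ge0$ and $a_t\le\kappa a_{2t}$ for all $t\in\mathbb T$. Let $n\le n'$. Insert \eqref{eq:fourier} with variables $\theta,\theta'$. The increment of $S$ on $(0,n]$ is paired with the frequency $\theta+\theta'$ and the increment on $(n,n']$ with $\theta'$, so
\[
E[p_n(S_n)\,p_{n'}(S_{n'})]=\iint\chi(\theta)^n\,\chi(\theta+\theta')^n\,\chi(\theta')^{2n'-n}\,dm(\theta)\,dm(\theta').
\]
Integrate first the variable of the short word. By the Cauchy--Schwarz inequality and translation invariance of $m$, $\int\chi(\theta)^n\chi(\theta+\theta')^n\,dm(\theta)\le a_{2n}$ for every $\theta'$. What remains is $a_{2n'-n}$, and H\"older's inequality applied to $\chi^{2n'-n}=(\chi^{n'})^{n/n'}(\chi^{2n'})^{1-n/n'}$ gives $a_{2n'-n}\le a_{n'}^{n/n'}a_{2n'}^{1-n/n'}\le\kappa^{n/n'}a_{2n'}$. Thus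
\[
E[p_n(S_n)\,p_{n'}(S_{n'})]\le\kappa^{n/n'}\,a_{2n}\,a_{2n'} .
\]
The order matters: integrating $\theta'$ first gives only $a_{2n'}a_n\le\kappa\,a_{2n}a_{2n'}$.
\end{example}

So two overlapping words are almost uncorrelated when their lengths are of different orders of magnitude. When $\alpha=1+\epsilon$ with small $\epsilon$, the law $K$ has a tail of order $x^{-\epsilon}$, and two independent lengths rarely have the same order. To see the size of the effect, take the pure power law $P(T>x)=x^{-\epsilon}$, $x\ge1$. Then $\log T$ is exponential with rate $\epsilon$, so for an independent copy $T'$ the variable $|\log T-\log T'|$ is again exponential with rate $\epsilon$, and $E[\min(T,T')/\max(T,T')]=\epsilon/(1+\epsilon)$. The proof of Theorem~\ref{thm:A} extends this picture from one word to $N$ words.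

\section{Kernels with $\alpha$ close to $1$}\label{sec:kernels}

Write $\alpha=1+\epsilon$ with $0<\epsilon\le1$, and $\gamma=1/\alpha\in[\frac12,1)$. The final condition on $\epsilon$ will involve constants that describe $a_t$, so we need kernels for which these constants stay bounded as $\epsilon\to0$. By \eqref{eq:fourier}, $a_t$ depends only on the distribution of $1-\varphi$ under $m$, and the first hypothesis prescribes this distribution. Below, $X$ denotes a random variable with law $p$.
\begin{itemize}
\item[(C1)] $0\le\varphi\le1$, and $F(v):=m(1-\varphi\le v)$ satisfies $c_0v^\alpha\le F(v)\le C_0v^\alpha$ for $v\in[0,1]$.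
\item[(C2)] $p(x)\ge c(1+|x|)^{-q}$ for all $x$, for some $c,q>0$; and $E|X|^{1/4}<\infty$.
\end{itemize}
Hypothesis (C1) is all that the second moment bound needs. Hypothesis (C2) makes $p$ irreducible, and otherwise enters only in Section~\ref{sec:proofA}, where it lets $S'$ join $S$ at a prescribed time at a polynomial cost. Its constants may depend on $\epsilon$.

\begin{lemma}\label{lem:examples}
Let $0<\epsilon\le1$.
\begin{itemize}
\item[(a)] The function $\varphi$ of Theorem~\ref{thm:A} is the characteristic function of a symmetric kernel on $\mathbb Z$ that satisfies (C1) with $c_0=C_0=1$, and (C2).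
\item[(b)] Let $\omega(\theta)=\cos^2\frac{\theta_1}2\cos^2\frac{\theta_2}2$. Then $\varphi=1-(1-\omega)^\gamma$ is the characteristic function of a symmetric kernel on $\mathbb Z^2$ that satisfies (C1) with $c_0=2/\pi^2$, $C_0=1$, and (C2).
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p(x)$ be the Fourier coefficients of $\varphi$; they are even in $x$, and $p(0)=\int_0^1(1-u^\gamma)\,du>0$. For $x\ge1$, an integration by parts, whose boundary terms vanish, and the substitution $u=x\theta$ give
\[
p(x)=\frac1\pi\int_0^\pi\varphi(\theta)\cos(x\theta)\,d\theta=\frac{\gamma\pi^{-\gamma}}{\pi x}\int_0^\pi\theta^{\gamma-1}\sin(x\theta)\,d\theta=\frac{\gamma\pi^{-\gamma}}\pi\,x^{-1-\gamma}\int_0^{\pi x}u^{\gamma-1}\sin u\,du .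
\]
Since $u^{\gamma-1}$ is strictly decreasing, splitting the last integral at the multiples of $\pi$ gives an alternating sum of $x$ terms with strictly decreasing absolute values. The sum is at most its first term, which is at most $\int_0^\pi u^{\gamma-1}du=\pi^\gamma/\gamma$, and at least the first term minus the absolute value of the second, namely $\int_0^\pi(u^{\gamma-1}-(u+\pi)^{\gamma-1})\sin u\,du>0$. Hence $c\,x^{-1-\gamma}\le p(x)\le x^{-1-\gamma}/\pi$ with $c>0$. The Fourier series converges absolutely, so its sum is continuous and equals the continuous function $\varphi$; in particular $\sum_xp(x)=\varphi(0)=1$. Since $\frac12\le\gamma<1$, (C2) holds with $q=2$. Finally $F(v)=m(|\theta|\le\pi v^{1/\gamma})=v^\alpha$.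

(b) Since $\cos^2\frac u2=\frac12+\frac14e^{iu}+\frac14e^{-iu}$, $\omega$ is the characteristic function of the law $\bar p$ with independent coordinates equal to $0,1,-1$ with probabilities $\frac12,\frac14,\frac14$. The binomial series gives $1-(1-w)^\gamma=\sum_{k\ge1}c_kw^k$ with $c_k=\frac\gamma k\prod_{j<k}(1-\frac\gamma j)>0$, and $\sum_kc_k=1$ by letting $w\uparrow1$. So $\varphi$ is the characteristic function of $p=\sum_kc_k\bar p^{\,k}$, where $\bar p^{\,k}$ is the $k$-fold convolution.

For (C1), put $\sigma_i=\sin^2(\theta_i/2)$, so that $1-\omega=\sigma_1+\sigma_2-\sigma_1\sigma_2$ lies between $\max_i\sigma_i$ and $\sigma_1+\sigma_2$. As $\theta_i^2/\pi^2\le\sigma_i\le\theta_i^2/4$, for $s\in[0,1]$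
\[
\{|\theta_1|,|\theta_2|\le\sqrt{2s}\}\subset\{1-\omega\le s\}\subset\{|\theta_1|,|\theta_2|\le\pi\sqrt s\},
\]
so $\frac2{\pi^2}s\le m(1-\omega\le s)\le s$. Take $s=v^\alpha$.

For (C2), $\prod_{j<k}(1-\gamma/j)\le\exp(-\gamma\sum_{j<k}1/j)\le k^{-\gamma}$, so $c_k\le k^{-1-\gamma}$. As $k$ steps of $\bar p$ cover distance at most $2k$, we get $E|X|^{1/4}\le\sum_kk^{-1-\gamma}(2k)^{1/4}<\infty$. For $k\ge2$, $\prod_{j<k}(1-\gamma/j)\ge(1-\gamma)\prod_{2\le j<k}(1-1/j)=(1-\gamma)/(k-1)$, so $c_k\ge\gamma(1-\gamma)k^{-2}$. A sum of $k$ steps of one coordinate is half a sum of $2k$ independent signs, so $\bar p^{\,k}(x)=\prod_{i=1}^24^{-k}\binom{2k}{k+x_i}$. The sequence $\sqrt k\,4^{-k}\binom{2k}k$ starts at $\frac12$ and has ratios $(2k+1)/(2\sqrt{k(k+1)})\ge1$, so $4^{-k}\binom{2k}k\ge\frac1{2\sqrt k}$. For $0\le y\le k$, by Bernoulli's inequality,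
\[
\binom{2k}{k+y}\Big/\binom{2k}k=\prod_{j=1}^y\Big(1-\frac y{k+j}\Big)\ge\Big(1-\frac yk\Big)^y\ge1-\frac{y^2}k .
\]
With $k=4(1+\max_i|x_i|)^2$ and $y=|x_i|$ the right side is at least $\frac34$. Hence $\bar p^{\,k}(x)\ge(\frac38)^2/k$ and $p(x)\ge c_k\bar p^{\,k}(x)\ge\gamma(1-\gamma)(\frac38)^2k^{-3}$, which is (C2) with $q=6$.
\end{proof}

Under (C1) everything can be compared with the kernel of part (a), for which $F(v)=v^\alpha$. Denote its return probabilities by
\[
a^\circ_n=\alpha\int_0^1v^{\alpha-1}(1-v)^n\,dv=\prod_{k=1}^n\frac k{k+\alpha}\quad(\text{discrete}),\qquad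
a^\circ_t=\alpha\int_0^1v^{\alpha-1}e^{-tv}\,dv\quad(\text{continuous}),
\]
where the product comes from the beta integral $\Gamma(\alpha+1)\Gamma(n+1)/\Gamma(n+\alpha+1)$.

\begin{lemma}\label{lem:C1}
Assume (C1). In both time settings $c_0a^\circ_t\le a_t\le C_0a^\circ_t$ and
\begin{equation}\label{eq:doubling}
a_t\le\kappa\,a_{2t}\quad(t\in\mathbb T),\qquad\kappa:=4C_0/c_0 .
\end{equation}
In discrete time
\begin{equation}\label{eq:acirc}
(n+1)^{-\alpha}\le a^\circ_n\le2^\epsilon(n+1)^{-\alpha}.
\end{equation}
In particular the limit in \eqref{eq:alpha} equals $-\alpha$, and $p$ is transient but not strongly transient.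
\end{lemma}

\begin{proof}
Write $(1-w)^n=\int_w^1n(1-v)^{n-1}dv$ and $e^{-tw}=e^{-t}+\int_w^1te^{-tv}dv$, put $w=1-\varphi(\theta)\in[0,1]$ and integrate over $\theta$:
\[
\int\varphi^n\,dm=\int_0^1n(1-v)^{n-1}F(v)\,dv,\qquad\int e^{-t(1-\varphi)}\,dm=e^{-t}+\int_0^1te^{-tv}F(v)\,dv .
\]
With $F(v)=v^\alpha$ these are $a^\circ_n$ and $a^\circ_t$. Since $F(1)=1$ we have $c_0\le1\le C_0$, and the comparison follows. Next, $1+\frac\alpha k\le(1+\frac1k)^\alpha$ and $1+\frac\alpha k=(1+\frac1k)(1+\frac\epsilon{k+1})\ge(1+\frac1k)(1+\frac1{k+1})^\epsilon$ by Bernoulli's inequality for the exponents $\alpha\ge1$ and $\epsilon\le1$. The products telescope to $(n+1)(\frac{n+2}2)^\epsilon\le1/a^\circ_n\le(n+1)^\alpha$, which gives \eqref{eq:acirc}. The last assertion follows because $\sum_n(n+1)^{-\alpha}<\infty=\sum_nn(n+1)^{-\alpha}$ for $1<\alpha\le2$. Finally $a^\circ_n/a^\circ_{2n}=\prod_{k=n+1}^{2n}(1+\frac\alpha k)\le(\frac{2n+1}{n+1})^\alpha\le2^\alpha$, and $a^\circ_t=\alpha t^{-\alpha}\int_0^tx^{\alpha-1}e^{-x}dx$ gives $a^\circ_t/a^\circ_{2t}\le2^\alpha$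 in continuous time. As $2^\alpha\le4$, \eqref{eq:doubling} follows.
\end{proof}

The next lemma isolates the two properties of $K$ that express the spreading over scales seen in Section~\ref{sec:heur}. The point is the factor $\epsilon$ in (H1): an interval of length $y$ at distance $y$ from the origin has mass of order $\epsilon y^{-\epsilon}$, while the tail beyond $y$ has mass of order $y^{-\epsilon}$.

\begin{lemma}\label{lem:H}
Assume (C1) and $\epsilon\le10^{-3}$. Let $B=6C_0/c_0$ and $b=\frac13c_0/C_0$. In both time settings, for all $x\ge0$,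
\[
\text{\rm(H1)}\quad K((x,x+1])\le B\epsilon(1+x)^{-1-\epsilon},\qquad\qquad\text{\rm(H2)}\quad K([x,\infty))\ge b(1+x)^{-\epsilon}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:C1}, the density of $K$ lies between $c_0/C_0$ and $C_0/c_0$ times the normalized density $a^\circ_{2t}/\int a^\circ_{2s}\,\mu(ds)$. It suffices to treat the latter, with constants $6$ and $\frac13$.

\emph{Discrete time.} By \eqref{eq:acirc}, $\sum_{n\ge k}a^\circ_{2n}\ge\int_k^\infty(2u+1)^{-1-\epsilon}du=(2k+1)^{-\epsilon}/(2\epsilon)$ for $k\ge1$. A convex function at $n$ is at most its average over $[n-\frac12,n+\frac12]$, so $\sum_{n\ge1}a^\circ_{2n}\le2^\epsilon\int_{1/2}^\infty(2u+1)^{-1-\epsilon}du=1/(2\epsilon)$. Hence the mass of $\{k,k+1,\dots\}$ is at least $(2k+1)^{-\epsilon}\ge(3k)^{-\epsilon}$, and $k=\max(1,\lceil x\rceil)\le1+x$ gives (H2). The mass of $\{n\}$ is at most $2^\epsilon(2n)^{-1-\epsilon}\cdot2\epsilon3^\epsilon=3^\epsilon\epsilon n^{-1-\epsilon}$. The integer $n\in(x,x+1]$ satisfies $n\ge\max(1,x)\ge(1+x)/2$, which gives (H1) with the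 constant $3^\epsilon2^{1+\epsilon}\le6$.

\emph{Continuous time.} Here $\int_0^\infty a^\circ_{2t}\,dt=\alpha\int_0^1v^{\alpha-1}(2v)^{-1}dv=\alpha/(2\epsilon)$, so the normalized density is
\[
2\epsilon\int_0^1v^\epsilon e^{-2tv}dv\le2e\epsilon\int_0^\infty v^\epsilon e^{-(1+2t)v}dv=2e\epsilon\,\Gamma(1+\epsilon)(1+2t)^{-1-\epsilon}\le6\epsilon(1+t)^{-1-\epsilon},
\]
because $\Gamma$ is convex with $\Gamma(1)=\Gamma(2)=1$. The bound decreases in $t$, which gives (H1). The mass of $[x,\infty)$ is $\epsilon\int_0^1v^{\epsilon-1}e^{-2xv}dv$. Restricting to $v\le\min(1,\frac1{2x})$ bounds it below by $e^{-1}\min(1,(2x)^{-\epsilon})\ge e^{-1}2^{-\epsilon}(1+x)^{-\epsilon}\ge\frac13(1+x)^{-\epsilon}$.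
\end{proof}

\section{The second moment at the critical point}\label{sec:second}

For $N,L\in\mathbb N$ consider the $N$-th term of \eqref{eq:expansion} at $\beta=\beta_*$, restricted to the time window $(0,L]$:
\begin{equation}\label{eq:Y}
Y=\beta_*^N\int_{0<t_1<\dots<t_N\le L}\Pi(0,t_1,\dots,t_N)\,\mu(dt_1)\cdots\mu(dt_N).
\end{equation}
By \eqref{eq:meanPi}, $EY=P(T_N\le L)$ for the renewal process $T$ with step law $K$. The aim of this section is a bound on $E[Y^2]$ that grows like a power of $L$ and not exponentially in $N$.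

\subsection{Decoupling two configurations}

\begin{lemma}\label{lem:decouple}
Assume $\chi\ge0$ and \eqref{eq:doubling}. Let $0=t_0<\dots<t_N$ and $0=t'_0<\dots<t'_N$ be times, with words $I_i=(t_{i-1},t_i]$ and $I'_j=(t'_{j-1},t'_j]$ of lengths $n_i$ and $n'_j$, and let $o_{ij}$ be the length of $I_i\cap I'_j$. Then
\[
E\big[\Pi(t_0,\dots,t_N)\,\Pi(t'_0,\dots,t'_N)\big]\le\kappa^\Phi\prod_ia_{2n_i}\prod_ja_{2n'_j},\qquad\Phi:=\sum_{i,j}\frac{o_{ij}}{\max(n_i,n'_j)} .
\]
\end{lemma}

\begin{proof}
Index the $2N$ words by $w$, with length $n_w$ and Fourier variable $\theta_w$. Let $o_{ww'}$ be the overlap length of two distinct words (it is $0$ for words of the same configuration), and let $u_w=n_w-\sum_{w'}o_{ww'}\ge0$ be the length of the part of $w$ not covered by the other configuration. Insert \eqref{eq:fourier} for each word. As in Example~\ref{ex:two}, the increment of $S$ on an intersection of $w$ and $w'$ is paired with $\theta_w+\theta_{w'}$, and on the uncovered part of $w$ with $\theta_w$. These pieces are disjoint, so the left side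 equals
\[
\int\prod_w\chi(\theta_w)^{n_w+u_w}\prod_{\{w,w'\}}\chi(\theta_w+\theta_{w'})^{o_{ww'}}\prod_wdm(\theta_w),
\]
and the integrand is nonnegative because $\chi\ge0$. Fix a total order $\prec$ of the words in which lengths are nondecreasing, and integrate the variables in this order, shortest word first. Suppose that the variables of all words $w'\prec w$ have been integrated and the results bounded by constants. The factors that still contain $\theta_w$ are $\chi(\theta_w)^{n_w+u_w}$ and $\chi(\theta_w+\theta_{w'})^{o_{ww'}}$ with $w\prec w'$. Their exponents add up to $2n_w-c_w$, where $c_w=\sum_{w'\prec w}o_{ww'}\le n_w$. H\"older's inequality in the form $\int\prod_kf_k^{e_k}\le\prod_k(\int f_k^e)^{e_k/e}$, with $f_k\ge0$ and $e=\sum_ke_k$, and translation invariance of $m$ give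
\[
\int\chi(\theta_w)^{n_w+u_w}\prod_{w\prec w'}\chi(\theta_w+\theta_{w'})^{o_{ww'}}\,dm(\theta_w)\le a_{2n_w-c_w},
\]
uniformly in the remaining variables, so the procedure continues. As in Example~\ref{ex:two}, $a_{2n-c}\le a_n^{c/n}a_{2n}^{1-c/n}\le\kappa^{c/n}a_{2n}$ for $0\le c\le n$. Each overlap is counted once, at the longer of its two words, so $\sum_wc_w/n_w=\Phi$.
\end{proof}

Write $Y^2$ as a double integral and apply Lemma~\ref{lem:decouple}. With $T,T'$ independent renewal processes started at $0$ with step law $K$, and $\Phi$ computed from the first $N$ words of each,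
\begin{equation}\label{eq:Y2Phi}
E[Y^2]\le E\big[\kappa^\Phi\,1\{T_N\le L,\ T'_N\le L\}\big].
\end{equation}
The walk $S$ has disappeared; what is left is a question about two renewal processes.

\subsection{Exploring two renewal processes}

The quantity $\Phi$ couples all words. To handle it we reveal the words in an order in which each new word adds a contribution that depends on a single number from the past.

Keep two pointers $\tau,\tau'$, the end points of the revealed parts of $T$ and $T'$, both $0$ at the start. At each step reveal the next word of the process whose pointer is behind, and of $T$ in case of a tie (Figure~\ref{fig:explore}). Let $\mathsf t_k$ be the length of the $k$-th revealed word and $g_k$ the distance between the pointers after step $k$. Then $g_0=0$ and $g_k=|g_{k-1}-\mathsf t_k|$. The choice of process at step $k$ is a function of $\mathsf t_1,\dots,\mathsf t_{k-1}$, and the chosen word has not been seen before, so the $\mathsf t_k$ are i.i.d.\ with law $K$. Put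
\[
\psi(t,g)=\frac{\min(t,g)}{\max(t,g)}\in[0,1]\qquad(t>0,\ g\ge0),
\]
and let $\sigma\in\{N,\dots,2N-1\}$ be the first step after which one of the processes has $N$ revealed words. It is a stopping time for the sequence $(\mathsf t_k)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (0,1.3)--(6,1.3);
\draw[thick] (0,0)--(3.6,0);
\draw[thick,dashed] (3.6,0)--(8.5,0);
\foreach \x in {0,1.2,6} \draw (\x,1.18)--(\x,1.42);
\foreach \x in {0,2.5,3.6,8.5} \draw (\x,-0.12)--(\x,0.12);
\node[left] at (-0.1,1.3) {$T$};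
\node[left] at (-0.1,0) {$T'$};
\node[above] at (0.6,1.3) {$1$};
\node[above] at (3.6,1.3) {$3$};
\node[below] at (1.25,0) {$2$};
\node[below] at (3.05,0) {$4$};
\node[below] at (6.05,0) {$5$};
\draw[dotted] (3.6,0)--(3.6,1.3);
\draw[dotted] (6,0)--(6,1.3);
\draw[dotted] (8.5,0)--(8.5,1.3);
\draw[<->] (3.6,0.55)--(6,0.55) node[midway,above] {$g_4$};
\draw[<->] (6,0.55)--(8.5,0.55) node[midway,above] {$g_5$};
\end{tikzpicture}
\caption{Words of two renewal processes, numbered in the order in which they are revealed; the process that is behind is always extended. The new word $5$ (dashed) meets only the last revealed word $3$ of the other process, which is at least as long as the gap $g_4$.}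
\label{fig:explore}
\end{figure}

\begin{lemma}\label{lem:explore}
$\Phi\le1+\sum_{k\le\sigma}\psi(\mathsf t_k,g_{k-1})$, and $g_\sigma\le L$ on the event $\{T_N\le L,\ T'_N\le L\}$.
\end{lemma}

\begin{proof}
First count the pairs of words that are both revealed by step $\sigma$, each pair at the step when its second word appears. Suppose $(x,x+\mathsf t_k]$ is revealed at step $k$, when the other pointer is at $x+g_{k-1}$. If the other process has no revealed word, both pointers are $0$ and there is nothing to count. Otherwise its last revealed word ends at $x+g_{k-1}$. It was revealed when that process was behind or tied, and pointers only move forward, so it starts at a point $\le x$. Hence it has length at least $g_{k-1}$, it is the only revealed word of the other process that the new word can meet, and the overlap is $\min(\mathsf t_k,g_{k-1})$. The contribution to $\Phi$ is at most $\psi(\mathsf t_k,g_{k-1})$.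

Suppose $T$ is the process with $N$ revealed words at step $\sigma$; the other case is the same with the roles exchanged. The word revealed at step $\sigma$ is $I_N$, and $T$ was then behind or tied, so $T_{N-1}\le\tau'$. The unrevealed words of $T'$ lie to the right of $\tau'$, so among $I_1,\dots,I_N$ they meet only $I_N$, and they contribute at most $\sum_jo_{Nj}/n_N\le1$. Finally, after step $\sigma$ the pointers satisfy $\tau\le T_N$ and $\tau'\le T'_N$, so both lie in $[0,L]$ on the event in question.
\end{proof}

\subsection{A Lyapunov function for the gap}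

By \eqref{eq:Y2Phi} and Lemma~\ref{lem:explore} we must bound $E[\kappa^{\sum_{k\le\sigma}\psi(\mathsf t_k,g_{k-1})}1\{g_\sigma\le L\}]$. The weight $\kappa^{\sum\psi}$ only grows, so the indicator has to pay for it. When the gap is $g$, the weight grows if $\mathsf t_k$ is comparable to $g$, which by (H1) has probability of order $\epsilon(1+g)^{-\epsilon}$. With probability of order $(1+g)^{-\epsilon}$, by (H2), $\mathsf t_k$ is much larger than $g$, and the gap is multiplied by a large factor. A decreasing function $h$ of the gap records the second event as a gain. We take $h(g)=(1+g)^{-1/2}$: it decays like a power, so that $1\{g\le L\}\le h(g)/h(L)$ costs only $\sqrt{1+L}$, and it is not summable, so that the steps $\mathsf t_k\approx g$, which close the gap and increase $h$, cost no more than order $\epsilon(1+g)^{-\epsilon}$.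

\begin{lemma}\label{lem:lyap}
Let $\kappa\ge1$, $M=17+\log_2\kappa$ and $D_\kappa=3.01\sqrt\kappa+\kappa(2\sqrt{M+1}+6.01)$. Let $K$ be a law on $(0,\infty)$ that satisfies (H1) and (H2) with
\[
\epsilon\le\epsilon_0(\kappa,B,b):=\min\Big\{\frac1{1000},\ \frac1{10\log(M+1)},\ \frac{0.45\,b}{D_\kappa B}\Big\}.
\]
Then $h(g)=(1+g)^{-1/2}$ satisfies $\int\kappa^{\psi(t,g)}h(|t-g|)\,K(dt)\le h(g)$ for all $g\ge0$.
\end{lemma}

\begin{proof}
For $g=0$ we have $\psi=0$ and $h\le1=h(0)$. Let $g>0$, $y=1+g$ and $R(t)=\kappa^{\psi(t,g)}h(|t-g|)/h(g)-1$. We show $\int R\,dK\le0$ by splitting the range of $t$ into three parts.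

\emph{Long steps, $t\ge My$: the gain.} Here $\psi=g/t\le1/M$, so $\kappa^\psi\le2$. Also $t-g\ge(M-1)y$, so $h(t-g)/h(g)\le(M-1)^{-1/2}\le\frac14$ and $R\le-\frac12$. By (H2) the contribution is at most $-\frac12b(1+My)^{-\epsilon}\le-\frac12b(M+1)^{-\epsilon}y^{-\epsilon}\le-0.45\,b\,y^{-\epsilon}$, since $(M+1)^{-\epsilon}\ge e^{-0.1}>0.9$.

\emph{Short steps, $g\ge1$ and $t\le g/2$.} These steps are the likely ones, so a bound on $R$ proportional to $t/g$ is needed. With $x=t/g$ we have $h(g-t)/h(g)=(1-\frac t{1+g})^{-1/2}\le(1-x)^{-1/2}$, so $R\le\kappa^x(1-x)^{-1/2}-1$. This function has the form $e^{\text{convex}}-1$, hence is convex; it vanishes at $0$ and is at most $\sqrt{2\kappa}$ at $\frac12$. So $R\le2\sqrt{2\kappa}\,x\le3\sqrt\kappa\,t/g$. By (H1) on the intervals $(k,k+1]$,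
\[
\int_{(0,g/2]}t\,K(dt)\le B\epsilon\sum_{k=0}^{\lceil g/2\rceil-1}(k+1)^{-\epsilon}\le B\epsilon\frac{\lceil g/2\rceil^{1-\epsilon}}{1-\epsilon}\le B\epsilon\frac{g^{1-\epsilon}}{1-\epsilon},
\]
as $\lceil g/2\rceil\le g$ for $g\ge1$. Since $g\ge y/2$, the contribution is at most $3\sqrt\kappa\,\frac{2^\epsilon}{1-\epsilon}B\epsilon y^{-\epsilon}\le3.01\sqrt\kappa\,B\epsilon y^{-\epsilon}$.

\emph{Comparable steps: $g/2<t<My$ if $g\ge1$, and $0<t<My$ if $g<1$.} Here we use $R\le\kappa\sqrt y\,(1+|t-g|)^{-1/2}$ and $\sum_{k<n}(1+k)^{-1/2}\le2\sqrt n$. Cover the part $t>g$ by the intervals $(g+k,g+k+1]$, $0\le k<My-g$. There are at most $(M+1)y$ of them, each has mass at most $B\epsilon y^{-1-\epsilon}$, and $|t-g|\ge k$ on the $k$-th. So the integral of $(1+|t-g|)^{-1/2}$ over this part is at most $2\sqrt{(M+1)y}\,B\epsilon y^{-1-\epsilon}$. Cover the part $t\le g$ by the intervals $(g-k-1,g-k]$, $0\le k<g/2$, of which there are at most $y$ (only $k=0$ if $g<1$). Their mass is at most $B\epsilon\max(1,g-k)^{-1-\epsilon}$, by (H1) at $x=\max(0,g-k-1)$,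 and $\max(1,g-k)\ge\max(1,g/2)\ge\frac13\cdot1+\frac23\cdot\frac g2=y/3$. So the integral over this part is at most $2\sqrt y\,3^{1+\epsilon}B\epsilon y^{-1-\epsilon}\le6.01\sqrt y\,B\epsilon y^{-1-\epsilon}$. Multiplying by $\kappa\sqrt y$, the contribution is at most $\kappa(2\sqrt{M+1}+6.01)B\epsilon y^{-\epsilon}$.

Altogether $\int R\,dK\le y^{-\epsilon}(D_\kappa B\epsilon-0.45\,b)\le0$.
\end{proof}

\begin{proposition}\label{prop:second}
Assume (C1) and $\epsilon\le\epsilon_0(\kappa,B,b)$ with $\kappa,B,b$ as in Lemmas~\ref{lem:C1} and~\ref{lem:H}. Then $E[Y^2]\le\kappa\sqrt{1+L}$ for all $N,L\in\mathbb N$, in both time settings.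
\end{proposition}

\begin{proof}
In both settings $\chi\ge0$ and \eqref{eq:doubling}, (H1), (H2) hold. By Lemma~\ref{lem:lyap}, $\mathcal M_k=\kappa^{\sum_{i\le k}\psi(\mathsf t_i,g_{i-1})}h(g_k)$ is a nonnegative supermartingale with $\mathcal M_0=1$, so $E[\mathcal M_\sigma]\le1$ by optional stopping at the bounded stopping time $\sigma$. By \eqref{eq:Y2Phi}, Lemma~\ref{lem:explore} and $1\{g_\sigma\le L\}\le h(g_\sigma)/h(L)$, we get $E[Y^2]\le\kappa E[\mathcal M_\sigma]/h(L)$.
\end{proof}

\section{No gap for $\alpha$ close to $1$}\label{sec:proofA}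

The bound of Proposition~\ref{prop:second} grows with $L$, so it shows only that $Y$ is of order $1$ with probability at least a negative power of $L$. This is enough. Above $\beta_*$ a stretch of $S$ on which $Y\ge\frac14$ yields a reward exponential in $N$, and $N$ will be a power of $L$. Among polynomially many stretches one is good, and $S'$ can travel to it and back at a polynomial cost. We first bound this cost.

\begin{lemma}\label{lem:link}
Assume (C2). There is $c''\in(0,1]$ such that $p_t(x)\ge c''t^{-4q}(1+|x|)^{-q}$ for all $x$ and all $t\in\mathbb T$ with $t\ge1$, in both time settings.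
\end{lemma}

\begin{proof}
Let $n\ge1$ and $r_n=(2nE|X|^{1/4})^4$. Since $u\mapsto u^{1/4}$ is subadditive, the discrete walk satisfies $E|S_{n-1}|^{1/4}\le nE|X|^{1/4}$, and Markov's inequality gives $P(|S_{n-1}|\le r_n)\ge\frac12$. Using (C2) for the last step,
\[
p^n(x)\ge\tfrac c2(1+|x|+r_n)^{-q}\ge\tfrac c2(1+r_n)^{-q}(1+|x|)^{-q}\ge c'n^{-4q}(1+|x|)^{-q}.
\]
In continuous time, for $t\ge1$, the number of steps up to time $t$ lies in $[1,4t]$ with probability at least $1-e^{-1}-\frac14>\frac13$, so $p_t(x)\ge\frac13c'(4t)^{-4q}(1+|x|)^{-q}$.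
\end{proof}

\begin{proposition}\label{prop:nogap}
Let $p$ be symmetric and satisfy (C1), (C2) and $\epsilon\le\epsilon_0(\kappa,B,b)$ with $\kappa=4C_0/c_0$, $B=6C_0/c_0$, $b=\frac13c_0/C_0$. Then $z_1=z_2$ and $\tilde z_1=\tilde z_2$.
\end{proposition}

\begin{proof}
The argument is the same in both time settings. Fix $z>z_2$, that is, $\beta=e^\eta\beta_*$ with $\eta>0$. We show $E[z^V\mid S]=\infty$ a.s. Let $L\in\mathbb N$ be large and $N=\lfloor L^{\epsilon/4}\rfloor$.

\emph{Step 1: good stretches.} By (H1), $K((x,\infty))\le B\epsilon\sum_{k\ge0}(1+x+k)^{-1-\epsilon}\le B\epsilon(1+\frac1\epsilon)(1+x)^{-\epsilon}\le2B(1+x)^{-\epsilon}$. If $T_N>L$ then some step exceeds $L/N$, so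
\[
P(T_N>L)\le N\,K((L/N,\infty))\le2BN^{1+\epsilon}L^{-\epsilon}\le2BL^{-\epsilon/2}\le\tfrac12
\]
for large $L$, and $EY\ge\frac12$. The Paley--Zygmund inequality states that $P(Y\ge\frac12EY)\ge(EY)^2/(4E[Y^2])$ for $Y\ge0$. With Proposition~\ref{prop:second} and $\sqrt{1+L}\le2L$ it gives $P(Y\ge\frac14)\ge1/(32\kappa L)$. Let $J=\lceil32\kappa L\rceil$ and $s_k=kL$, and let $Y_k$ be the variable \eqref{eq:Y} built from the increments of $S$ on $(s_k,s_k+L]$, $1\le k\le J$. The $Y_k$ are i.i.d., so the event $\mathcal G=\{Y_k\ge\frac14\text{ for some }k\le J\}$ has probability at least $1-(1-\frac1{32\kappa L})^J\ge1-e^{-1}$.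

\emph{Step 2: one block.} Let $\Lambda=(J+2)L$, let $V_\Lambda$ be the collision local time up to time $\Lambda$, and put
\[
\mathcal Z=E\big[z^{V_\Lambda}1\{S'_\Lambda=S_\Lambda\}\mid S\big]\le z^\Lambda.
\]
The constraint at time $\Lambda$ will allow us to multiply blocks. We have $\mathcal Z\ge p_\Lambda(S_\Lambda)$. For $1\le k\le J$, require also $S'_{s_k}=S_{s_k}$, and bound $z^{V_\Lambda}$ below by the term with exactly $N$ points in the expansion over the collision times in $(s_k,s_k+L]$. Since $\beta^N=e^{\eta N}\beta_*^N$,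
\[
\mathcal Z\ge p_{s_k}(S_{s_k})\;e^{\eta N}Y_k\inf_{s_k<t\le s_k+L}p_{\Lambda-t}(S_\Lambda-S_t).
\]
The times $s_k$, $\Lambda-t$ and $\Lambda$ all lie in $[1,\Lambda]$, and the displacements $S_{s_k}$, $S_\Lambda-S_t$, $S_\Lambda$ have norm at most $W$, the sum of the norms of the steps of $S$ up to time $\Lambda$. By Lemma~\ref{lem:link} each of the three transition probabilities is at least $e^{-\mathcal L}$, where $\mathcal L=\log(1/c'')+4q\log\Lambda+q\log(1+W)\ge0$. Therefore
\[
\log\mathcal Z\ge1_{\mathcal G}\,(\eta N-\log4)-2\mathcal L .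
\]
The number of steps up to time $\Lambda$ has mean $\Lambda$ and is independent of their values. By Jensen's inequality and subadditivity, $E\log(1+W)\le4\log E[(1+W)^{1/4}]\le4\log(1+\Lambda E|X|^{1/4})$. As $\Lambda\le(32\kappa+3)L^2$, we get $E\mathcal L\le C(1+\log L)$ with $C$ independent of $L$. Once $\eta N\ge\log4$,
\[
E\log\mathcal Z\ge(1-e^{-1})(\eta N-\log4)-2C(1+\log L),
\]
which is positive for large $L$ because $N$ grows like a power of $L$. Fix such an $L$.

\emph{Step 3: many blocks.} Let $\mathcal Z_i$ be the analogue of $\mathcal Z$ built from the increments of $S$ on $((i-1)\Lambda,i\Lambda]$. The variables $\log\mathcal Z_i$ are i.i.d., integrable (they lie between an integrable variable and $\Lambda\log z$), and have positive mean. By the Markov property of $S'$ and the strong law of large numbers,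
\[
E[z^V\mid S]\ge E\big[z^{V_{n\Lambda}}1\{S'_{i\Lambda}=S_{i\Lambda}\text{ for all }i\le n\}\mid S\big]=\prod_{i=1}^n\mathcal Z_i\longrightarrow\infty\quad\text{a.s.}
\]
Hence $z_1\le z$ for every $z>z_2$, and $z_1=z_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The kernels of Lemma~\ref{lem:examples} are symmetric, irreducible by (C2), and by Lemma~\ref{lem:C1} satisfy \eqref{eq:alpha} and are transient but not strongly transient. It remains to check the condition on $\epsilon$ in Proposition~\ref{prop:nogap}. For $d=1$ we have $\kappa=4$, $M=19$, $b/B=\frac1{18}$ and $D_4=6.02+4(2\sqrt{20}+6.01)\le65.9$. Then $0.45/(65.9\cdot18)>\frac1{3000}$, and the bounds $\frac1{1000}$ and $\frac1{10\log20}$ are larger, so $\epsilon\le\frac1{3000}$ suffices. For $d=2$ the constants $c_0,C_0$, hence $\kappa,B,b$, do not depend on $\epsilon$, and we take $\epsilon_2=\epsilon_0(\kappa,B,b)$.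
\end{proof}

\section{The gap for $\frac32<\alpha\le2$}\label{sec:proofB}

\subsection{The idea, and the origin of $\frac32$}

To prove a gap we must find $\beta>\beta_*$ for which the sum \eqref{eq:expansion} is finite a.s.\ although its mean is infinite. A moment of order $\vartheta<1$ gives little weight to the rare trajectories that make the mean infinite, and it can be estimated by a first moment under another law of $S$: if $f>0$ is a function of $S$ and $Z\ge0$, then by H\"older's inequality, with $\vartheta'=\vartheta/(1-\vartheta)$,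
\begin{equation}\label{eq:holder}
E[Z^\vartheta]=E[f^{-\vartheta}(fZ)^\vartheta]\le\big(E[f^{-\vartheta'}]\big)^{1-\vartheta}\big(E[fZ]\big)^\vartheta .
\end{equation}
One chooses $f$ as the density of a law under which $S$ is harder to follow. In continuous time, let $S$ jump at rate $1+\lambda$ instead of $1$ on $[0,L]$. Then the mean of $p_t(S_t)$ changes from $a_{2t}$ to $a_{(2+\lambda)t}$, and the mass of $K$ drops from $1$ to $2/(2+\lambda)$. The first factor in \eqref{eq:holder} is of size $e^{C\lambda^2L}$, so $\lambda=L^{-1/2}$ is the largest change available at a bounded price. A renewal process whose step law has mass $1-c\lambda$ makes about $L^{1/2}$ steps before it stops. Heuristically, a step has length of order $L$ with probability $L^{-(\alpha-1)}$, so the process crosses the window $[0,L]$ with probability about $L^{1/2-(\alpha-1)}$, which is small exactly when $\alpha>\frac32$. Lemma~\ref{lem:renewal} makes this precise, Lemma~\ref{lem:tilt} constructs $f$, and Lemma~\ref{lem:frac} shows that an estimate on one window suffices.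

Assume \eqref{eq:alpha} with $\frac32<\alpha\le2$. Fix $\vartheta,\zeta,\delta\in(0,1)$ with
\begin{itemize}
\item[(P1)] $\alpha\vartheta-\zeta>1$,
\item[(P2)] $(1-\delta)(\alpha-1-\zeta)>\frac12$,
\item[(P3)] $(1-\alpha\vartheta+\zeta)+(1-\vartheta)+\frac\vartheta2<0$,
\item[(P4)] $\vartheta\big(1-(1-\delta)(\alpha-\zeta)\big)+(2-\alpha\vartheta+\zeta)<0$.
\end{itemize}
At $\vartheta=1$, $\zeta=\delta=0$ condition (P1) reads $\alpha>1$ and each of the others reads $\alpha>\frac32$, so all four hold for $\vartheta$ close to $1$ and $\zeta,\delta$ small. The parameter $\zeta$ absorbs the $o(1)$ in the exponent in \eqref{eq:alpha}. Throughout, $\lambda=L^{-1/2}$, and $C$ denotes constants that may depend on $p,\vartheta,\zeta,\delta$ but not on $L$.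

\subsection{Reduction to one window}

Divide time into cells $\Delta_0=\{0\}$ and $\Delta_n=(n-1,n]$, $n\ge1$; in discrete time $\Delta_n$ contains only the time $n$. Let $Z_0=1$ and let $Z_n$ be the part of \eqref{eq:expansion} with last point $t_k\in\Delta_n$, so that $E[z^V\mid S]=\sum_{n\ge0}Z_n$ and $Z_n\le z^n$. For $1\le l\le n$ let
\[
Q_{l,n}=\int_{\Delta_l}\mu(dv)\Big[1_{\{l=n\}}+\sum_{k\ge1}\beta^k\int_{v<t_1<\dots<t_k,\ t_k\in\Delta_n}\Pi(v,t_1,\dots,t_k)\,\mu(dt_1)\cdots\mu(dt_k)\Big]
\]
be the weight of configurations that start in $\Delta_l$ and end in $\Delta_n$. It depends only on the increments of $S$ on $(l-1,n]$ and has the law of $Q_{1,1+n-l}$. Put $D_j=E[Q_{1,1+j}^\vartheta]$.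

\begin{lemma}\label{lem:frac}
There is a constant $C_*$ such that the following holds for all $\beta\le2\beta_*$ and $L\in\mathbb N$. If $\rho:=C_*\sum_{j=0}^{L-1}D_j(L-j)^{1-\alpha\vartheta+\zeta}<1$, then $E[z^V\mid S]<\infty$ a.s.
\end{lemma}

\begin{proof}
Let $n\ge L$ and consider a configuration $0=t_0<\dots<t_k$ with $t_k\in\Delta_n$. Let $u$ be its last point in $[0,n-L]$ and $v$ the next point, which exists since $t_k>n-L$. If $u\in\Delta_i$ and $v\in\Delta_l$, then $i\le n-L<l\le n$ and $1+v-u\ge l-i$. Bounding the factor of the word $(u,v]$ by Lemma~\ref{lem:sup},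
\[
Z_n\le\sum_{i\le n-L<l\le n}Z_i\;\beta C_\zeta(l-i)^{-\alpha+\zeta}\;Q_{l,n}.
\]
This removes the dependence on $S$ between the two cells: $Z_i$ depends on the increments on $(0,i]$ and $i\le l-1$, so $Z_i$ and $Q_{l,n}$ are independent. Let $A_n=E[Z_n^\vartheta]<\infty$. Using $(\sum x_k)^\vartheta\le\sum x_k^\vartheta$ for $x_k\ge0$, and writing $l=n-j$,
\[
A_n\le(\beta C_\zeta)^\vartheta\sum_{i\le n-L}A_i\sum_{j=0}^{L-1}(n-i-j)^{-(\alpha-\zeta)\vartheta}D_j .
\]
For fixed $i$ and $j$, the sum over $n\ge i+L$ of $(n-i-j)^{-(\alpha-\zeta)\vartheta}$ is at most $\sum_{k\ge L-j}k^{-\alpha\vartheta+\zeta}\le C(L-j)^{1-\alpha\vartheta+\zeta}$ by (P1). Hence, for a suitable $C_*$ and every $n_0$, $\sum_{n\le n_0}A_n\le\sum_{n<L}A_n+\rho\sum_{n\le n_0}A_n$. If $\rho<1$ then $\sum_nA_n<\infty$, so $\sum_nZ_n^\vartheta<\infty$ a.s., and $\sum_nZ_n\le(\sum_nZ_n^\vartheta)^{1/\vartheta}<\infty$ a.s.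
\end{proof}

\subsection{A defective renewal process does not cross the window}

\begin{lemma}\label{lem:renewal}
Let $c_1,C_1>0$. For all large even $L$ let $K_L$ be a measure on $(0,\infty)$ with total mass at most $1-c_1\lambda$ and $K_L([x,x+1])\le C_1(1+x)^{-\alpha+\zeta}$ for all $x\ge0$. Let $U=\sum_{k\ge0}K_L^{*k}$, where $K_L^{*0}$ is the unit mass at $0$, and $U_j=U([j-1,j+1])$. Then $\sum_{j=0}^{L-1}U_j^\vartheta(L-j)^{1-\alpha\vartheta+\zeta}\to0$ as $L\to\infty$.
\end{lemma}

\begin{proof}
For $j<L/2$ the factor $(L-j)^{1-\alpha\vartheta+\zeta}$ is small, at most $CL^{1-\alpha\vartheta+\zeta}$, and the total mass of $U$ suffices. Each point lies in at most three of the intervals $[j-1,j+1]$, so $\sum_jU_j\le3\sum_k(1-c_1\lambda)^k=3L^{1/2}/c_1$. By concavity of $u\mapsto u^\vartheta$, $\sum_{j<L/2}U_j^\vartheta\le L^{1-\vartheta}(3L^{1/2}/c_1)^\vartheta$, and this part tends to $0$ by (P3).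

For $L/2\le j<L$ we bound $U_j$ itself. Let $r=L^{1-\delta}$ and split $K_L^{*k}([j-1,j+1])$ according to whether some step is at least $r$. If so, choose such a step in one of $k$ ways. Given the other steps it must lie in an interval of length $2$ intersected with $[r,\infty)$, which has mass at most $2C_1r^{-\alpha+\zeta}$. Since $\sum_kk(1-c_1\lambda)^{k-1}=L/c_1^2$, these terms contribute at most $CLr^{-\alpha+\zeta}$ to $U_j$. For the terms with all steps below $r$, note that $\int_{(0,r)}t\,K_L(dt)\le C_1\sum_{k\le r}(1+k)^{1-\alpha+\zeta}\le Cr^{2-\alpha+\zeta}$, where $\alpha\le2$ is used to have $2-\alpha+\zeta>0$. With $e^u\le1+2u$ on $[0,1]$,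
\[
\int_{(0,r)}e^{t/r}K_L(dt)\le1-c_1L^{-1/2}+CL^{-(1-\delta)(\alpha-1-\zeta)}\le1-\tfrac{c_1}2L^{-1/2}
\]
for large $L$, by (P2). Bounding $1\{x\ge j-1\}\le e^{(x-j+1)/r}$, where $x$ is the sum of the steps, these terms contribute at most $e^{-(j-1)/r}\sum_k(1-\frac{c_1}2L^{-1/2})^k\le CL^{1/2}e^{-L^\delta/3}$. Hence $U_j\le CL^{1-(1-\delta)(\alpha-\zeta)}$. Since $\alpha\vartheta<2$, we have $\sum_{k\le L}k^{1-\alpha\vartheta+\zeta}\le CL^{2-\alpha\vartheta+\zeta}$, and this part tends to $0$ by (P4).
\end{proof}

\subsection{The change of measure}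

\begin{lemma}\label{lem:tilt}
In each time setting there are constants $c_1,c_2,C_1,C_2>0$ such that for all large even $L$ and $\beta=\beta_*(1+c_2\lambda)$ there is a measure $K_L$ as in Lemma~\ref{lem:renewal} with $D_j\le C_2U_j^\vartheta$ for $0\le j<L$.
\end{lemma}

\begin{proof}[Proof in continuous time]
Let $f=(1+\lambda)^{N_L}e^{-\lambda L}$, where $N_L$ is the number of steps of $S$ in $[0,L]$. From $E[y^{N_t}]=e^{t(y-1)}$ we get $E[f^{-\vartheta'}]=\exp\{L[(1+\lambda)^{-\vartheta'}-1+\vartheta'\lambda]\}\le e^{C\lambda^2L}=e^C$, so \eqref{eq:holder} gives $D_j\le C(E[fQ_{1,1+j}])^\vartheta$. The density $f$ is a product over disjoint time intervals, and an interval of length $n$ with increment $\Delta S$ and $N$ steps gives $E[(1+\lambda)^Ne^{-\lambda n}e^{i\theta\cdot\Delta S}]=e^{-(1+\lambda)n(1-\varphi(\theta))}$. So for $0\le t_0<\dots<t_k\le L$ and $n_i=t_i-t_{i-1}$, by \eqref{eq:fourier},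
\[
E[f\,\Pi(t_0,\dots,t_k)]=\prod_i\int e^{-n_i(1-\varphi)}e^{-(1+\lambda)n_i(1-\varphi)}\,dm=\prod_ia_{(2+\lambda)n_i}.
\]
Let $K_L(dt)=\beta a_{(2+\lambda)t}\,dt$. For $j<L$ all times in $Q_{1,1+j}$ lie in $[0,L]$, so $E[fQ_{1,1+j}]=\int_0^1U((j-v,j+1-v])\,dv\le U_j$; the term $k=0$ of $U$ accounts for $1_{\{j=0\}}$. Take $c_2=\frac14$. Since $\beta_*=2/G(0)$ and $\int_0^\infty a_s\,ds=G(0)$, the mass of $K_L$ is $\beta G(0)/(2+\lambda)=(1+\frac\lambda4)/(1+\frac\lambda2)\le1-\frac\lambda6$. The bound on $K_L([x,x+1])$ follows from Lemma~\ref{lem:sup}.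
\end{proof}

In discrete time there is no clock to speed up, and the law of the steps $X_i=S_i-S_{i-1}$ must be changed. Fix $x_0\ne0$ with $p(x_0)>0$, and let $\xi(\pm x_0)=\pm1$ and $\xi=0$ elsewhere. By symmetry $E[\xi(X)]=0$, and
\[
E[\xi(X)e^{i\theta\cdot X}]=i\,s(\theta),\qquad s(\theta)=2p(x_0)\sin(\theta\cdot x_0),
\]
where $s$ is odd and $|s|\le1$. Giving each step a drift by the density $1+\lambda\xi(X_i)$ replaces $a_{2n}$ by $\int\varphi^n(\varphi+i\lambda s)^n\,dm$, whose term of first order in $\lambda$ is the integral of an odd function and vanishes; the gain of order $\lambda$ is lost. Correlating pairs of steps by $1+\lambda\xi(X_1)\xi(X_2)$ replaces $\varphi^2$ by $\varphi^2+\lambda(is)^2=\varphi^2-\lambda s^2$, a first order change with a definite sign.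

\begin{proof}[Proof in discrete time]
Here $Q_{1,1+j}$ starts at $v=1$ and has the law of $Z_j$. Let $L\ge4$ be even, so $\lambda\le\frac12$, and
\[
f=\prod_{l=1}^{L/2}\big(1+\lambda\,\xi(X_{2l-1})\xi(X_{2l})\big)>0 .
\]
As $(1+u)^{-\vartheta'}\le1-\vartheta'u+Cu^2$ for $|u|\le\frac12$ and $E[\xi(X_1)\xi(X_2)]=0$, we have $E[f^{-\vartheta'}]\le(1+C\lambda^2)^{L/2}\le e^{C/2}$. By \eqref{eq:holder}, $D_j\le C(E[fZ_j])^\vartheta$.

\emph{Factorization over words.} Fix $0=t_0<\dots<t_k=j<L$ with words $I_i$ of length $n_i$, and call $\{2l-1,2l\}$, $1\le l\le L/2$, a \emph{pair}. Insert \eqref{eq:fourier} with one variable $\theta_i$ per word. Each step in $I_i$ has frequency $\theta_i$ and each step after $j$ has frequency $0$. A pair whose steps have frequencies $\theta,\theta'$ contributes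
\[
E\big[(1+\lambda\xi(X_1)\xi(X_2))e^{i\theta\cdot X_1+i\theta'\cdot X_2}\big]=\varphi(\theta)\varphi(\theta')-\lambda s(\theta)s(\theta').
\]
For a pair inside $I_i$ this is $\varphi(\theta_i)^2-\lambda s(\theta_i)^2$, an even function. For a pair with a step after $j$ the second term vanishes, since $s(0)=0$. The remaining pairs are split between consecutive words $I_i,I_{i+1}$ and couple $\theta_i$ with $\theta_{i+1}$. Expand the product over the split pairs and consider a term in which $s(\theta_i)s(\theta_{i+1})$ is chosen at least once; let $i$ be the smallest such index. The word $I_i$ meets at most two split pairs, one at each end, and at its left end $\varphi\varphi$ was chosen. So the dependence on $\theta_i$ is $s(\theta_i)$ times an even function, and the term integrates to $0$. Only the term with $\varphi\varphi$ at every split pair survives: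
\[
E[f\,\Pi(t_0,\dots,t_k)]=\prod_i\hat a_i,\qquad\hat a_i=\int\varphi^{2n_i-2\nu_i}(\varphi^2-\lambda s^2)^{\nu_i}\,dm,
\]
where $\nu_i$ is the number of pairs inside $I_i$. The same computation with frequency $0$ outside $I_i$ gives $\hat a_i=E[f\,p^{n_i}(S_{t_i}-S_{t_{i-1}})]\ge0$.

\emph{Bounds on $\hat a_i$.} Since $\varphi$ may vanish or be negative, $\varphi^2-\lambda s^2$ may be negative, and an even power of it may exceed the same power of $\varphi^2$. If $\nu_i\le1$, the integrand is at most $\varphi^{2n_i}$. If $\nu_i\ge2$, which forces $n_i\ge4$, it is at most $\varphi^{2n_i}$ where $\lambda s^2\le2\varphi^2$; elsewhere $\varphi^2<\lambda/2$ and $|\varphi^2-\lambda s^2|\le\lambda$, so it is at most $\lambda^{n_i}$. The gain is collected from the words of length $3$, the shortest ones that contain a pair whatever the parity of their starting point. They contain exactly one, so $\hat a_i=a_6-\lambda c_s$ with $c_s=\int\varphi^4s^2\,dm>0$, because $\varphi>0$ near $0$ and $s\ne0$ almost everywhere. Therefore $0\le\beta\hat a_i\le K_L(\{n_i\})$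 for the measure on $\mathbb N$ given by
\[
K_L(\{n\})=\beta\big(a_{2n}+\lambda^n1_{\{n\ge4\}}-\lambda c_s1_{\{n=3\}}\big)\ge0,
\]
and $E[fZ_j]\le U(\{j\})\le U_j$ for $0\le j<L$. Take $c_2=\beta_*c_s/4$. As $\beta_*\sum_na_{2n}=1$ and $\sum_{n\ge4}\lambda^n\le2\lambda^4$, the mass of $K_L$ is at most $(1+c_2\lambda)(1-4c_2\lambda+2\beta_*\lambda^4)\le1-2c_2\lambda$ for large $L$. The bound on $K_L([x,x+1])$ follows from Lemma~\ref{lem:sup} and $\lambda^n\le2^{-n}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
In either time setting let $L$ be large and even, and $\beta=\beta_*(1+c_2\lambda)\in(\beta_*,2\beta_*]$. By Lemmas~\ref{lem:tilt} and~\ref{lem:renewal}, $\rho\le C_*C_2\sum_{j<L}U_j^\vartheta(L-j)^{1-\alpha\vartheta+\zeta}\to0$. Fix $L$ with $\rho<1$. Lemma~\ref{lem:frac} gives $z_1\ge1+\beta>1+\beta_*=z_2$ in discrete time and $\log\tilde z_1\ge\beta>\beta_*=\log\tilde z_2$ in continuous time.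
\end{proof}

\section{Dependence on the dimension}\label{sec:dim}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
We first show $\alpha\ge d/2$. By irreducibility the support of $p$ generates $\mathbb Z^d$, so it contains linearly independent vectors $x_1,\dots,x_d$. Since $1-\cos u\ge2u^2/\pi^2$ for $|u|\le\pi$, for $\theta$ near $0$
\[
1-\varphi(\theta)\ge\sum_{i=1}^dp(x_i)\big(1-\cos(\theta\cdot x_i)\big)\ge c|\theta|^2 .
\]
If $\varphi(\theta)=1$, then $\theta\cdot x\in2\pi\mathbb Z$ for $x$ in the support, hence for all $x\in\mathbb Z^d$, so $\theta=0$ on the torus. If $\varphi(\theta_1)=-1$, then $e^{i\theta_1\cdot x}=-1$ on the support, so $\varphi(\theta_1+\theta)=-\varphi(\theta)$ for all $\theta$. Such a $\theta_1$ is unique: if also $\varphi(\theta_1+\theta)=-1$, then $\varphi(\theta)=1$ and $\theta=0$. Thus $|\varphi|\le e^{-c|\theta-\theta_*|^2}$ near each of at most two points $\theta_*$, and by compactness $|\varphi|\le1-c'<1$ outside neighborhoods of these points. Hence $p^{2n}(0)=\int\varphi^{2n}\,dm\le Cn^{-d/2}$, and $\alpha\ge d/2$.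

Let $p$ satisfy \eqref{eq:alpha} and be transient but not strongly transient. As noted in Section~\ref{sec:intro}, $\alpha\le2$. For $d\ge4$ this forces $\alpha=2$, if such a $p$ exists at all, and Theorem~\ref{thm:B} applies. For $d=3$ we have $\alpha\ge\frac32$, and Theorem~\ref{thm:B} applies if $\alpha>\frac32$. For $d=1$ and $d=2$ Theorem~\ref{thm:A} provides counterexamples.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CLT}
\emph{Collision local time of transient random walks and intermediate phases in interacting stochastic systems},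
\texttt{https://math.leidenuniv.nl/reports/files/2008-19.pdf}
\end{thebibliography}
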